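\title{Contextual Equivalence in the Nu-Calculus Is Undecidable}

\begin{abstract}
The nu-calculus is the simply typed call-by-value $\lambda$-calculus over booleans and names, where names can be generated, passed around and compared, and nothing else. We prove that contextual equivalence in the nu-calculus is undecidable, and in fact $\Pi^0_1$-complete, already for closed terms of one fixed second-order type compared with one fixed trivial term. The proof reduces a word rewriting problem to inequivalence. A program hands sealed facts about a hidden labeled graph to its context and offers inference steps on them; the context cannot forge such facts because it has no way to carry a secret name from one call to another.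
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{name} is a value that a program can create, pass around and test for equality with another name. The nu-calculus of Pitts and Stark adds names to the simply typed call-by-value $\lambda$-calculus over the booleans. Names behave as references of unit type, a basic form of local state: a name has an identity and a scope but no content. This paper determines whether equivalence of programs in this language can be decided.

\subsection*{The nu-calculus}

Fix countably infinite sets of variables $x,y,\dots$ and of names $n,m,\dots$. Types and terms are given by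
\begin{align*}
A &::= \mathrm{Bool}\mid\mathrm{Name}\mid A\to A,\\
M &::= x\mid n\mid\mathrm{true}\mid\mathrm{false}\mid \mathsf{if}\ M\ \mathsf{then}\ M\ \mathsf{else}\ M\mid M=M\mid\nu n.M\mid\lambda x{:}A.M\mid MM .
\end{align*}
The term $\nu n.M$ binds the name $n$ in $M$. Terms are identified up to renaming of bound variables and bound names, and substitution avoids capture of both. We write $\mathrm{fn}(M)$ for the set of free names of $M$; a term is \emph{closed} if it has no free variables and \emph{name-free} if it has no free names. A typing judgment $S;\Gamma\vdash M:A$ consists of a finite set $S$ of names containing $\mathrm{fn}(M)$, a typing context $\Gamma$ for variables, the term and its type. The rules are those of the simply typed $\lambda$-calculus with booleans, together with the following: a name in $S$ has type $\mathrm{Name}$; the test $M=M'$ has type $\mathrm{Bool}$ when $M,M'$ have type $\mathrm{Name}$; and $S;\Gamma\vdash\nu n.M:A$ when $n\notin S$ and $S\cup\{n\};\Gamma\vdash M:A$. Since abstractions carry the type of their variable, a term has at most one type in a given context and typability is decidable. We omit these annotations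 when the type is clear, and we abbreviate
\[
\mathsf{new}=\nu n.n,\qquad \mathsf{let}\ x=M\ \mathsf{in}\ M'\;=\;(\lambda x.M')M .
\]

\emph{Values} are names, booleans and abstractions. For $S;\emptyset\vdash M:A$, the judgment $S\vdash M\Downarrow_{S'}V$ says that $M$, evaluated with the names in $S$ in use, yields the value $V$ and allocates on the way the set $S'$ of new names. It is defined by the following rules, where $\uplus$ is disjoint union and all allocated sets are disjoint from each other and from $S$.
\begin{itemize}
\item $S\vdash V\Downarrow_\emptyset V$ for a closed value $V$.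
\item If $S\vdash M\Downarrow_{S_1}\mathrm{true}$ and $S\cup S_1\vdash M'\Downarrow_{S_2}V$, then $S\vdash\mathsf{if}\ M\ \mathsf{then}\ M'\ \mathsf{else}\ M''\Downarrow_{S_1\uplus S_2}V$; likewise with $\mathrm{false}$ and $M''$ in place of $\mathrm{true}$ and $M'$ in the premises.
\item If $S\vdash M\Downarrow_{S_1}n$ and $S\cup S_1\vdash M'\Downarrow_{S_2}n'$, then $S\vdash (M=M')\Downarrow_{S_1\uplus S_2}b$, where $b$ is $\mathrm{true}$ if $n=n'$ and $\mathrm{false}$ otherwise.
\item If $S\vdash M\Downarrow_{S_1}\lambda x.Q$ and $S\cup S_1\vdash M'\Downarrow_{S_2}V'$ and $S\cup S_1\cup S_2\vdash Q[V'/x]\Downarrow_{S_3}V$, then $S\vdash MM'\Downarrow_{S_1\uplus S_2\uplus S_3}V$.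
\item If $n\notin S$ and $S\cup\{n\}\vdash M\Downarrow_{S_1}V$, then $S\vdash\nu n.M\Downarrow_{\{n\}\uplus S_1}V$.
\end{itemize}
Evaluation preserves types: if $S;\emptyset\vdash M:A$ and $S\vdash M\Downarrow_{S'}V$, then $S\cup S';\emptyset\vdash V:A$. In particular $\mathrm{fn}(V)\subseteq S\cup S'$, and $V$ is a boolean, a name or an abstraction according to the shape of $A$.

\subsection*{Contextual equivalence}

A \emph{context} $C[-]$ is a term with a hole, and $C[M]$ is the result of filling the hole with $M$. For $S;\emptyset\vdash M_1,M_2:A$ we write $M_1\cong M_2$ if for every context $C$ with $S;\emptyset\vdash C[M_1]:\mathrm{Bool}$ and $S;\emptyset\vdash C[M_2]:\mathrm{Bool}$,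
\[
\exists S_1.\ S\vdash C[M_1]\Downarrow_{S_1}\mathrm{true}\iff\exists S_2.\ S\vdash C[M_2]\Downarrow_{S_2}\mathrm{true}.
\]
Thus two programs are equivalent when no complete boolean program can detect the replacement of one by the other. What a context can detect is when names are created and where they flow. For example, $\lambda x.\mathsf{new}$ and $\nu n.\lambda x.n$, of type $\mathrm{Name}\to\mathrm{Name}$, are separated by the context $(\lambda f.\nu m.\,(f\,m)=(f\,m))[-]$: the first term allocates a name at each call and gives $\mathrm{false}$, the second allocates one name before any call and gives $\mathrm{true}$.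

The question, posed in \cite{source}, is the following. \emph{Is there an algorithm that, given a finite set $S$ of names, a type $A$ and terms $S;\emptyset\vdash M_1,M_2:A$, decides whether $M_1\cong M_2$?}

There are reasons to expect the answer yes. The language has no recursion, and every evaluation terminates with a result that is unique up to the choice of fresh names (Lemma~\ref{lem:eval}). The type $\mathrm{Bool}$ is finite, and a name can be told from another only by the equality test. The only unbounded ingredient of the definition is the quantifier over contexts, and contexts are weak: having no writable memory, a function supplied by the context starts every call with the same knowledge. On the other side stand two results quoted in \cite{source}. Program equivalence in finitary PCF is undecidable (Loader). And there is a fully abstract game model of the nu-calculus, but full abstraction holds only after quotienting strategies by an intrinsic equivalence.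

\subsection*{Results}

The answer is no, and the weakness of contexts is what makes our encoding sound. Put
\[
\tau=\mathrm{Name}\to\mathrm{Name}\to\mathrm{Name},\qquad
\theta=\mathrm{Bool}\to\mathrm{Bool}\to\mathrm{Bool}\to\tau\to\tau\to\tau,
\]
\[
Z=\lambda e_1.\lambda e_2.\lambda e_3.\lambda p.\lambda q.\lambda t.\lambda z.\,\mathsf{new}\;:\;\theta .
\]
The term $Z$ ignores its seven arguments and returns a fresh name. Ground types have order $0$ and $A\to B$ has order $\max(\mathrm{ord}(A)+1,\mathrm{ord}(B))$, so $\tau$ has order $1$ and $\theta$ has order $2$.

\begin{theorem}\label{thm:undec}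
There is no algorithm which, given a closed name-free term $\emptyset;\emptyset\vdash M:\theta$, decides whether $M\cong Z$. Hence $\cong$ is undecidable.
\end{theorem}

Recall that a set is $\Pi^0_1$ if its complement is recursively enumerable, and $\Pi^0_1$-complete if moreover every $\Pi^0_1$ set reduces to it by a computable many-one reduction; for the latter it suffices to reduce the complement of the halting problem. We regard $\cong$ as the set of tuples $(S,A,M_1,M_2)$ with $M_1\cong M_2$.

\begin{theorem}\label{thm:complete}
The relation $\cong$ is $\Pi^0_1$-complete, and so is already the set $\{M\mid\emptyset;\emptyset\vdash M:\theta,\ M\cong Z\}$.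
\end{theorem}

We claim nothing about types of order at most $1$.

\subsection*{The method}

Think of the context as an attacker. From a word rewriting system $\mathcal R$ with letters $\alpha_0,\alpha_1$ we compute a program $M_{\mathcal R}:\theta$ that maintains a hidden graph whose nodes are secret names. The program hands out \emph{tokens}, functions of type $\tau$ that seal a fact ``there is an edge labeled $\alpha$ from node $a$ to node $b$''. To the attacker a token looks like $\lambda t.\lambda z.\mathsf{new}$. The attacker may pass tokens back and ask for an inference step, chosen by the three booleans, which yields a new token. The steps simulate rewriting, and the program shows a visible behavior only when it receives a token proving that $\alpha_0$ rewrites to $\alpha_1$. So $M_{\mathcal R}\cong Z$ should hold exactly when $\alpha_0$ does not rewrite to $\alpha_1$.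

The difficulty is that the program cannot inspect what it receives. Its arguments are arbitrary functions of type $\tau$, built by the attacker, and the only way to read them is to call them on secret names, which reveals these names to the attacker's code. Section~\ref{sec:secret} shows on a one-line program why a secret revealed in one call is useless in the others. Section~\ref{sec:game} sets up the rewriting problem and its form as a game on graphs, and Section~\ref{sec:term} defines $M_{\mathcal R}$. Section~\ref{sec:distinguish} treats the easy direction, Section~\ref{sec:scope} proves that tokens cannot be forged, Section~\ref{sec:sim} derives the equivalence with $Z$, and Section~\ref{sec:final} concludes.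

\section{Termination and determinism}\label{sec:eval}

\begin{lemma}\label{lem:eval}
Let $S;\emptyset\vdash M:A$.
\begin{itemize}
\item[(i)] There are $S_1$ and $V$ with $S\vdash M\Downarrow_{S_1}V$.
\item[(ii)] If $S\vdash M\Downarrow_{S_1}V_1$ and $S\vdash M\Downarrow_{S_2}V_2$, then some permutation of the names fixes $S$ pointwise and maps $S_2$ to $S_1$ and $V_2$ to $V_1$.
\end{itemize}
In particular, a closed term of type $\mathrm{Bool}$ evaluates to exactly one boolean.
\end{lemma}

\begin{proof}
(i) Define \emph{good} closed values by recursion on the type. Every closed value of ground type is good. A closed abstraction $\lambda x.Q:A\to B$ is good if for every good $V'$ of type $A$ and every finite $S'\supseteq\mathrm{fn}(\lambda x.Q)\cup\mathrm{fn}(V')$, the term $Q[V'/x]$ evaluates over $S'$ to a good value. We show by induction on the size of a typed term $M$: for every finite substitution $\gamma$ of good values whose domain contains the free variables of $M$, and every finite $S\supseteq\mathrm{fn}(M\gamma)$, the term $M\gamma$ evaluates over $S$ to a good value.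

If $M$ is a variable, a name or a boolean, then $M\gamma$ is a good value. If $M=\lambda x.Q$, take $V'$ and $S'$ as in the definition of goodness for $M\gamma$; then $(Q\gamma)[V'/x]$ is $Q$ under the substitution $\gamma$ extended by $x\mapsto V'$, its free names lie in $S'$, and the induction hypothesis for $Q$ shows that $M\gamma$ is good. For a conditional, evaluate the guard over $S$ to a boolean, allocating $S_1$, and then the selected branch over $S\cup S_1$; an equality test is treated in the same way. For $M=M_1M_2$, evaluate $M_1\gamma$ over $S$ to a good $\lambda x.Q$, allocating $S_1$, and $M_2\gamma$ over $S\cup S_1$ to a good $V'$, allocating $S_2$; the set $S\cup S_1\cup S_2$ contains the free names of both values, so goodness of $\lambda x.Q$ supplies the third premise. For $M=\nu n.M_1$, rename $n$ so that it lies neither in $S$ nor among the names of $\gamma$, and evaluate $M_1\gamma$ over $S\cup\{n\}$.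

(ii) A permutation of the names maps derivations to derivations. We induct on the first derivation. If $M$ is a value, both derivations are trivial. If $M$ is a $\nu$-term and the derivations allocate $n$ and $n'$, apply the transposition of $n$ and $n'$, which fixes $S$ and $M$, to the second derivation; now both premises evaluate the same term over $S\cup\{n\}$, and the induction hypothesis applies. Otherwise the first premises of both derivations evaluate the same term over $S$. The induction hypothesis gives a permutation fixing $S$ that identifies their outcomes; apply it to the whole second derivation. Now the next premises evaluate the same term over the same set $S\cup S'$, where $S'$ is the set allocated by the first premise, and the induction hypothesis gives a permutation fixing $S\cup S'$ pointwise, which leaves the outcome of the first premise unchanged. Continue through the premises; the composite of the permutations used fixes $S$ pointwise.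
\end{proof}

\section{A secret does not outlive the call that reveals it}\label{sec:secret}

The mechanism behind the proof is visible in one small program. For distinct names $s,s'$ let
\[
G_{s,s'}=\lambda f{:}\mathrm{Name}\to\mathrm{Name}.\ \mathsf{let}\ x=f\,s\ \mathsf{in}\ (f\,s')=s,
\qquad g=\nu s.\nu s'.\,G_{s,s'},\qquad G^\circ=\lambda f.\,\mathrm{false}.
\]
The program shows the secret $s$ to $f$ and then challenges $f$ to produce $s$ in a second call that does not mention it. A function with a writable memory cell would store $s$ during the first call and win. In the nu-calculus no context wins.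

\begin{example}\label{ex:secret}
We have $g\cong G^\circ$. The argument consists of two inductions on evaluation derivations; we give the cases that carry content, the others being written out in greater generality in Lemmas~\ref{lem:scope} and~\ref{lem:sim}.

\emph{What one call can return.} Write $G=G_{s,s'}$. A function built by the context may itself call $G$, so it may contain $s$, but only inside copies of $G$. Consider therefore a closed term $P[G/y]$ with $\mathrm{fn}(P)\subseteq K$, evaluated over a set $N\supseteq K\cup\{s,s'\}$ with allocation $N'$. Its value has the form $P'[G/y]$ with $\mathrm{fn}(P')\subseteq K\cup N'$. Indeed, every evaluation step of the part $P$ preserves this form, and a call of $G$ returns a boolean, whatever happens inside the call. If the value is a name, then $P'$ is that name, so it lies in $K\cup N'$. Now let $f=P[G/y]$ be a closed value of type $\mathrm{Name}\to\mathrm{Name}$ with $s\notin K$. The term $f\,s'$ has the same form with $K\cup\{s'\}$ in place of $K$, so it returns a name in $K\cup\{s'\}$ or a freshly allocated name, never $s$. The earlier call $f\,s$ has not changed $f$. Hence $G\,f$ evaluates to $\mathrm{false}$.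

\emph{Evaluation in lockstep.} A context may evaluate $g$ many times, each time allocating a new pair $s_i,s_i'$. Evaluate $C[g]$ and $C[G^\circ]$ in parallel and maintain that the two terms are $P[\sigma]$ and $P[\sigma^\circ]$ for a common $P$ containing none of the names $s_i,s_i'$, where $\sigma$ sends variables to $g$ or to some $G_{s_i,s_i'}$, and $\sigma^\circ$ sends them to $G^\circ$. When $G_{s_i,s'_i}$ is applied to $f$ on the left, $G^\circ$ is applied on the right. The terms $g$ and $G_{s_j,s_j'}$ with $j\ne i$ do not contain $s_i$, so $f$ has the form treated above, and both sides return $\mathrm{false}$. Steps of $P$ are the same on both sides. So the final booleans agree.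
\end{example}

The proof of Theorem~\ref{thm:undec} has the same two layers. It is harder in two respects: the program returns functions that contain secrets, not booleans, and these functions return secrets when they are called on the right secrets.

\section{Word rewriting as a game on graphs}\label{sec:game}

\subsection*{The rewriting problem}

The type $\theta$ is fixed in advance. It offers eight combinations of booleans to select an inference step, two tokens as input and one token as output. We therefore need an undecidable rewriting problem whose rules involve at most two letters on each side and fall into a fixed number of families, each deterministic once the input letters are known.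

\begin{definition}\label{def:system}
A \emph{system} $\mathcal R$ consists of a finite alphabet $\Sigma$, letters $\alpha_0,\alpha_1\in\Sigma$, partial functions $J:\Sigma^2\rightharpoonup\Sigma$ and $U_0,U_1,T:\Sigma\rightharpoonup\Sigma$, and a letter $\rho_\alpha\in\Sigma$ for each $\alpha\in\mathrm{dom}\,T$. The letters $\rho_\alpha$ are called \emph{reserved}. They are distinct for distinct $\alpha$, do not lie in the range of $J,U_0,U_1,T$, and differ from $\alpha_0$. The relation $\to$ on words over $\Sigma$ replaces, anywhere in a word, the left side of one of the rules
\[
\alpha\beta\to J(\alpha,\beta),\qquad\alpha\to U_i(\alpha),\qquad\alpha\to\rho_\alpha\,T(\alpha)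
\]
by its right side, whenever the right side is defined. The system is \emph{solvable} if $\alpha_0\to^*\alpha_1$.
\end{definition}

We start from the word problem for finitely presented semigroups. An instance consists of a finite alphabet $\Delta$, finitely many rules $u_i\Rightarrow v_i$ ($1\le i\le k$) between nonempty words over $\Delta$, obtained by taking each defining relation in both directions, and nonempty words $u,v$; the question is whether $u\Rightarrow^*v$, where a step replaces a factor $u_i$ by $v_i$. By Post \cite{Post} and Markov \cite{Markov} this problem is undecidable, and the proof is a computable many-one reduction of the halting problem to it.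

\begin{lemma}\label{lem:system}
There is a computable map from instances of the word problem to systems such that $u\Rightarrow^*v$ if and only if the system is solvable.
\end{lemma}

\begin{proof}
Put $v_0=u$ and $u_{k+1}=v$, and write $w(j)$ for the $j$th letter of a word $w$. A rule $u_i\Rightarrow v_i$ will be simulated by absorbing $u_i$ letter by letter into a single letter and then emitting $v_i$ letter by letter. The choice of $i$ is made by a counter attached to the first letter, which $U_0$ increments and $U_1$ stops; this is how two deterministic functions replace a choice among $k+1$ alternatives. The alphabet $\Sigma$ consists of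
\begin{itemize}
\item $(\delta,i)$ for $\delta\in\Delta$ and $0\le i\le k+1$;
\item $L_{i,j}$ for $1\le i\le k+1$ and $1\le j\le|u_i|$, standing for the first $j$ letters of $u_i$;
\item $R_{i,j}$ for $0\le i\le k$ and $1\le j\le|v_i|$, standing for the suffix of $v_i$ from position $j$;
\item reserved letters $\rho_{R_{i,j}}$ for $0\le i\le k$ and $1\le j<|v_i|$.
\end{itemize}
The partial functions are defined in the following cases only:
\begin{align*}
&U_0(\delta,i)=(\delta,i+1)\ \ (i\le k), && U_0(L_{i,|u_i|})=R_{i,1}\ \ (1\le i\le k),\\
&U_0(\rho_{R_{i,j}})=(v_i(j),0), && U_0(R_{i,|v_i|})=(v_i(|v_i|),0),\\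
&U_1(u_i(1),i)=L_{i,1}\ \ (1\le i\le k+1), && J\bigl(L_{i,j},(u_i(j+1),0)\bigr)=L_{i,j+1}\ \ (j<|u_i|),\\
&T(R_{i,j})=R_{i,j+1}\ \ (j<|v_i|), &&
\end{align*}
and $\alpha_0=R_{0,1}$, $\alpha_1=L_{k+1,|v|}$. The four clauses for $U_0$ have disjoint domains, and all values of the functions, as well as $\alpha_0$, are letters of the first three kinds. So this is a system.

For $w=\delta_1\cdots\delta_m$ over $\Delta$ let $[w]=(\delta_1,0)\cdots(\delta_m,0)$. Two derivations are available. \emph{Emission:} $R_{i,1}\to^*[v_i]$ for $0\le i\le k$. With $m=|v_i|$, splitting the last letter $m-1$ times gives $\rho_{R_{i,1}}\cdots\rho_{R_{i,m-1}}R_{i,m}$, and $U_0$ applied to each letter gives $[v_i]$. \emph{Absorption:} $[u_i]\to^*L_{i,|u_i|}$ for $1\le i\le k+1$. Apply $U_0$ to the first letter $i$ times, then $U_1$ to obtain $L_{i,1}$, and then $J$ to absorb the remaining letters from left to right. For $1\le i\le k$ these combine to $[u_i]\to^*L_{i,|u_i|}\to R_{i,1}\to^*[v_i]$, so $w\Rightarrow w'$ implies $[w]\to^*[w']$. If $u\Rightarrow^*v$, then $\alpha_0\to^*[u]\to^*[v]\to^*\alpha_1$.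

Conversely, let $\mu:\Sigma^*\to\Delta^*$ be the homomorphism that sends $(\delta,i)$ to $\delta$, the letters $L_{i,j}$ and $R_{i,j}$ to the words they stand for, and $\rho_{R_{i,j}}$ to $v_i(j)$. The two sides of each rule have the same image under $\mu$, except for the rules $L_{i,|u_i|}\to R_{i,1}$, whose sides have images $u_i$ and $v_i$. Hence $w\to w'$ implies $\mu(w)\Rightarrow^*\mu(w')$. Since $\mu(\alpha_0)=u$ and $\mu(\alpha_1)=v$, solvability implies $u\Rightarrow^*v$.
\end{proof}

\subsection*{The edge game}

A token holds one letter, so a word must be represented by several tokens, and these must record which letters are adjacent. We represent $w_1\cdots w_n$ by a path of labeled edges between two distinguished nodes $\mathsf{beg}$ and $\mathsf{end}$. A token once issued cannot be withdrawn, so edges are only ever added. Joining and relabeling add one edge each. Splitting has to add two edges that share a new node, while a call returns a single token and the program has no memory to link two calls. So a split is done in two moves, and the second move learns the new node from the edge made by the first.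

\begin{definition}\label{def:game}
Fix a system $\mathcal R$. A \emph{graph} is a finite set of edges $a\xrightarrow{\alpha}b$ with $\alpha\in\Sigma$; its \emph{nodes} are $\mathsf{beg}$, $\mathsf{end}$ (which are distinct) and the endpoints of its edges. A \emph{move} adds one edge to a graph, by one of the following rules, each applicable when the letter it produces is defined.
\[
\begin{array}{lll}
\text{move} & \text{edges required} & \text{edge added}\\[2pt]
\mathsf{Init} & \text{none} & \mathsf{beg}\xrightarrow{\alpha_0}\mathsf{end}\\
\mathsf{Rel}_i\ (i=0,1) & a\xrightarrow{\alpha}b & a\xrightarrow{U_i(\alpha)}b\\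
\mathsf{Join} & a\xrightarrow{\alpha}c,\quad c\xrightarrow{\beta}b & a\xrightarrow{J(\alpha,\beta)}b\\
\mathsf{Head} & a\xrightarrow{\alpha}b & a\xrightarrow{\rho_\alpha}d,\ \text{with $d$ a new node}\\
\mathsf{Tail} & a\xrightarrow{\rho_\alpha}d,\quad a\xrightarrow{\alpha}b & d\xrightarrow{T(\alpha)}b
\end{array}
\]
A \emph{play} is a sequence of moves starting from the empty graph. The \emph{goal edge} is $\mathsf{beg}\xrightarrow{\alpha_1}\mathsf{end}$.
\end{definition}

\begin{example}\label{ex:game}
Let $\Sigma=\{\alpha_0,\alpha_1,\beta,\rho\}$ with $T(\alpha_0)=\beta$, $\rho_{\alpha_0}=\rho$, $J(\rho,\beta)=\alpha_1$ and nothing else defined. Then $\alpha_0\to\rho\beta\to\alpha_1$, and the play $\mathsf{Init},\mathsf{Head},\mathsf{Tail},\mathsf{Join}$ builds the graph of Figure~\ref{fig:game}, which contains the goal edge.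
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (b) at (0,0) {$\mathsf{beg}$};
\node (e) at (6,0) {$\mathsf{end}$};
\node (d) at (3,-1.5) {$d$};
\draw[->] (b) to[bend left=30] node[above] {$\alpha_0$\ \ (1, $\mathsf{Init}$)} (e);
\draw[->] (b) -- node[above] {$\alpha_1$\ \ (4, $\mathsf{Join}$)} (e);
\draw[->] (b) -- node[below left] {$\rho$\ \ (2, $\mathsf{Head}$)} (d);
\draw[->] (d) -- node[below right] {$\beta$\ \ (3, $\mathsf{Tail}$)} (e);
\end{tikzpicture}
\caption{The derivation $\alpha_0\to\rho\beta\to\alpha_1$ played as an edge game. Each edge shows its label, the time at which it is added and the move that adds it. Each word of the derivation labels a path from $\mathsf{beg}$ to $\mathsf{end}$, and old edges are never removed.}\label{fig:game}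
\end{figure}

Since old edges persist, a play can combine edges that belong to different stages of a derivation. In particular, $\mathsf{Tail}$ may be given an edge $a\xrightarrow{\alpha}b$ other than the one from which the edge $a\xrightarrow{\rho_\alpha}d$ was made. To see that this does no harm, attach to each node the set of words that may legitimately be read from it to $\mathsf{end}$, and give a new node $d$ the largest set compatible with the edge that creates it.

\begin{definition}\label{def:consistent}
A graph is \emph{consistent} if there is a map $\mathcal L$ from its nodes to sets of words closed under $\to$ such that $\mathcal L(\mathsf{beg})=\{w\mid\alpha_0\to^*w\}$, $\mathcal L(\mathsf{end})=\{\varepsilon\}$, and for every edge $a\xrightarrow{\alpha}b$: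
\begin{itemize}
\item[(L1)] if $w\in\mathcal L(b)$, then $\alpha w\in\mathcal L(a)$;
\item[(L2)] if $\alpha$ is reserved and $\alpha w\in\mathcal L(a)$, then $w\in\mathcal L(b)$.
\end{itemize}
\end{definition}

In Figure~\ref{fig:game} one takes $\mathcal L(\mathsf{beg})=\{\alpha_0,\rho\beta,\alpha_1\}$ and $\mathcal L(d)=\{\beta\}$.

\begin{lemma}\label{lem:game}
\begin{itemize}
\item[(i)] If $\mathcal R$ is solvable, some play produces the goal edge.
\item[(ii)] The empty graph is consistent, and a move takes a consistent graph to a consistent graph.
\item[(iii)] If a consistent graph contains the goal edge, then $\mathcal R$ is solvable.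
\end{itemize}
\end{lemma}

\begin{proof}
(i) We show by induction on the derivation that if $\alpha_0\to^*w_1\cdots w_n$ with letters $w_i$, then some play produces edges $c_{i-1}\xrightarrow{w_i}c_i$ ($1\le i\le n$) with $c_0=\mathsf{beg}$ and $c_n=\mathsf{end}$. For the empty derivation play $\mathsf{Init}$. A step $w_i\to U_j(w_i)$ is matched by $\mathsf{Rel}_j$ on the $i$th edge, and a step $w_iw_{i+1}\to J(w_i,w_{i+1})$ by $\mathsf{Join}$ on the $i$th and $(i+1)$th edges. For $w_i\to\rho_{w_i}T(w_i)$, play $\mathsf{Head}$ on the $i$th edge to get $c_{i-1}\xrightarrow{\rho_{w_i}}d$, and then $\mathsf{Tail}$ on this edge and the $i$th edge to get $d\xrightarrow{T(w_i)}c_i$. For the word $\alpha_1$ the path is the goal edge.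

(ii) The sets $\{w\mid\alpha_0\to^*w\}$ and $\{\varepsilon\}$ are closed under $\to$, the second because no rule applies to the empty word. Let $\mathcal L$ witness consistency before a move. For $\mathsf{Head}$, extend $\mathcal L$ by $\mathcal L(d)=\{w\mid\rho_\alpha w\in\mathcal L(a)\}$. This set is closed under $\to$, because $w\to w'$ implies $\rho_\alpha w\to\rho_\alpha w'$, and (L1), (L2) hold for the new edge by definition. The other moves add no node and their edge carries $\alpha_0$ or a value of $U_i$, $J$ or $T$, which is not reserved; so we keep $\mathcal L$ and check (L1) for the new edge, in the notation of Definition~\ref{def:game}.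
\begin{itemize}
\item $\mathsf{Init}$: $w\in\mathcal L(\mathsf{end})$ means $w=\varepsilon$, and $\alpha_0\in\mathcal L(\mathsf{beg})$.
\item $\mathsf{Rel}_i$: if $w\in\mathcal L(b)$, then $\alpha w\in\mathcal L(a)$ by (L1), and $\alpha w\to U_i(\alpha)w$.
\item $\mathsf{Join}$: if $w\in\mathcal L(b)$, then $\beta w\in\mathcal L(c)$ and $\alpha\beta w\in\mathcal L(a)$ by (L1), and $\alpha\beta w\to J(\alpha,\beta)w$.
\item $\mathsf{Tail}$: if $w\in\mathcal L(b)$, then $\alpha w\in\mathcal L(a)$ by (L1), and $\alpha w\to\rho_\alpha T(\alpha)w$, so $\rho_\alpha T(\alpha)w\in\mathcal L(a)$. By (L2) for $a\xrightarrow{\rho_\alpha}d$ we get $T(\alpha)w\in\mathcal L(d)$.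
\end{itemize}

(iii) By (L1), $\varepsilon\in\mathcal L(\mathsf{end})$ gives $\alpha_1\in\mathcal L(\mathsf{beg})$.
\end{proof}

\begin{remark}
The game is unsound if a letter $\rho_\alpha$ can be produced by a move other than $\mathsf{Head}$. Take $T(\alpha_0)=\beta$, $\rho_{\alpha_0}=\rho$, $U_0(\alpha_0)=\rho$ and $J(\alpha_0,\beta)=\alpha_1$, with four distinct letters. The words reachable from $\alpha_0$ are $\alpha_0$, $\rho$ and $\rho\beta$. But $\mathsf{Init}$ and $\mathsf{Rel}_0$ give edges from $\mathsf{beg}$ to $\mathsf{end}$ labeled $\alpha_0$ and $\rho$, then $\mathsf{Tail}$ gives the loop $\mathsf{end}\xrightarrow{\beta}\mathsf{end}$, and $\mathsf{Join}$ gives the goal edge.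
\end{remark}

\section{The program $M_{\mathcal R}$}\label{sec:term}

Fix a system $\mathcal R$. For $0\le j\le6$ let $Z_j$ be $Z$ with its first $j$ abstractions removed; these terms are closed, and $Z_0=Z$, $Z_5=\lambda t.\lambda z.\mathsf{new}:\tau$, $Z_6=\lambda z.\mathsf{new}$. Let $W=\lambda t.\lambda z.t:\tau$. The program will answer $Z_5$ on failure and $W$ on success; the two are told apart by comparing the result on fresh names $n,m$ with $n$.

\subsection*{Tokens}

The first idea is to let the token for $a\xrightarrow{\alpha}b$ be a function $\mathrm{Name}\to\mathrm{Name}$ that answers three secret questions, returning a secret $\mathsf{ok}$ on $\mathsf{chk}_\alpha$, the node $a$ on $\mathsf{src}$, the node $b$ on $\mathsf{tgt}$, and a fresh name otherwise. Such tokens can be spliced. Suppose the attacker holds tokens $y_1,y_2$ for $a\xrightarrow{\alpha}d_1$ and $a\xrightarrow{\alpha}d_2$ with $d_1\ne d_2$, as two $\mathsf{Head}$ moves on one edge provide, and a token $y_3$ with target $b$. The function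
\[
\lambda t.\ \mathsf{if}\ (y_1\,t)=(y_2\,t)\ \mathsf{then}\ y_1\,t\ \mathsf{else}\ y_3\,t
\]
returns $\mathsf{ok}$ on $\mathsf{chk}_\alpha$, $a$ on $\mathsf{src}$ and $b$ on $\mathsf{tgt}$: it passes for an edge $a\xrightarrow{\alpha}b$ that was never issued. The flaw is that each question unlocks all tokens at once. The remedy is to give each token a private key, its \emph{root}. The reader first asks for the root, which commits the function to one token, and then accompanies each question with the root, so that only that token answers.

The \emph{secret names} $\bar s$ are the \emph{tags} $\mathsf{top},\mathsf{src},\mathsf{tgt},\mathsf{bsrc},\mathsf{btgt}$ and $\mathsf{chk}_\alpha$ ($\alpha\in\Sigma$), together with $\mathsf{ok},\mathsf{beg},\mathsf{end}$, which are not tags. They are always taken pairwise distinct, and $\mathrm{Tag}$ is the set of tags. For $\alpha\in\Sigma$ and names or variables $r,a,b$ of type $\mathrm{Name}$, the \emph{token} $\mathsf{tok}_\alpha(r,a,b):\tau$ is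
\[
\begin{aligned}
\lambda t.\lambda z.\ &\mathsf{if}\ t=\mathsf{top}\ \mathsf{then}\ r\\
&\mathsf{else\ if}\ t=\mathsf{chk}_\alpha\ \mathsf{then}\ (\mathsf{if}\ z=r\ \mathsf{then}\ \mathsf{ok}\ \mathsf{else}\ \mathsf{new})\\
&\mathsf{else\ if}\ t=\mathsf{src}\ \mathsf{then}\ (\mathsf{if}\ z=r\ \mathsf{then}\ a\ \mathsf{else}\ \mathsf{new})\\
&\mathsf{else\ if}\ t=\mathsf{tgt}\ \mathsf{then}\ (\mathsf{if}\ z=r\ \mathsf{then}\ b\ \mathsf{else}\ \mathsf{new})\\
&\mathsf{else\ if}\ t=\mathsf{bsrc}\ \mathsf{then}\ (\mathsf{if}\ z=a\ \mathsf{then}\ r\ \mathsf{else}\ \mathsf{new})\\
&\mathsf{else\ if}\ t=\mathsf{btgt}\ \mathsf{then}\ (\mathsf{if}\ z=b\ \mathsf{then}\ r\ \mathsf{else}\ \mathsf{new})\\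
&\mathsf{else}\ \mathsf{new},
\end{aligned}
\]
and $\mathsf{issue}_\alpha(a,b)=\nu r.\mathsf{tok}_\alpha(r,a,b)$ creates a token with a fresh root.

\subsection*{Reading}

Let $p,M,E$ be terms of type $\tau$. The term $\mathsf{Read}_\alpha(p;\,a,b.\,M;\,E):\tau$ interrogates $p$, continues with $M$ if $p$ behaves as a token with label $\alpha$, and with $E$ otherwise. It binds variables $r,a,b$ of type $\mathrm{Name}$, none of which occurs free in $p$ or $E$, and of which only $a,b$ may occur free in $M$. It is the nest of lets and conditionals described by the following steps, where ``fail'' stands for the branch $E$ and each instruction sits in the other branch of the test before it.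
\begin{enumerate}
\item $\mathsf{let}\ r=p\ \mathsf{top}\ \mathsf{top}$; if $r=\mathsf{top}$, fail.
\item Unless $(p\ \mathsf{chk}_\alpha\ r)=\mathsf{ok}$, fail.
\item $\mathsf{let}\ a=p\ \mathsf{src}\ r$; if $a=\mathsf{src}$, fail; if $a=r$, fail.
\item Unless $(p\ \mathsf{bsrc}\ a)=r$, fail.
\item $\mathsf{let}\ b=p\ \mathsf{tgt}\ r$; if $b=\mathsf{tgt}$, fail; if $b=r$, fail.
\item Unless $(p\ \mathsf{btgt}\ b)=r$, fail; otherwise continue with $M$.
\end{enumerate}
Thus the term begins
\[
\mathsf{let}\ r=p\ \mathsf{top}\ \mathsf{top}\ \mathsf{in}\ \mathsf{if}\ r=\mathsf{top}\ \mathsf{then}\ E\ \mathsf{else}\ \bigl(\mathsf{if}\ (p\ \mathsf{chk}_\alpha\ r)=\mathsf{ok}\ \mathsf{then}\ \cdots\ \mathsf{else}\ E\bigr).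
\]
An attacker's function can always answer with one of its arguments, with a name it already knows, or with a fresh name. The tests in steps 1, 3 and 5 reject an echoed argument. Steps 4 and 6 reject the rest, and they are the challenge of Example~\ref{ex:secret}: the root $r$ has been shown to $p$ in earlier calls, and $p$ must now return it without being told. Were $a=r$ not rejected in step 3, step 4 would supply $r$ as an argument.

\subsection*{Roles}

There is one term of type $\tau$, with free variables among $p,q:\tau$, for each move of the game and one for the goal. The program does not know the labels of its arguments, so it tries them in turn. Given \emph{attempts} $X_1,\dots,X_m$, which are terms containing a placeholder $\mathsf{next}$, their \emph{chain} is obtained by starting from $X_1$ and replacing $\mathsf{next}$ in $X_i$ by $X_{i+1}$ for $i<m$, and in $X_m$ by $Z_5$; the empty chain is $Z_5$. The \emph{roles} are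
\begin{align*}
\mathsf{Init}&=\mathsf{issue}_{\alpha_0}(\mathsf{beg},\mathsf{end}),\\
\mathsf{Goal}&=\mathsf{Read}_{\alpha_1}\bigl(p;\,a,b.\ \mathsf{if}\ a=\mathsf{beg}\ \mathsf{then}\ (\mathsf{if}\ b=\mathsf{end}\ \mathsf{then}\ W\ \mathsf{else}\ Z_5)\ \mathsf{else}\ Z_5;\ Z_5\bigr),
\end{align*}
and the chains, in some fixed order, of the following attempts.
\begin{itemize}
\item $\mathsf{Rel}_i$, for $\alpha\in\mathrm{dom}\,U_i$: $\ \mathsf{Read}_\alpha(p;\,a,b.\,\mathsf{issue}_{U_i(\alpha)}(a,b);\,\mathsf{next})$.
\item $\mathsf{Join}$, for $(\alpha,\beta)\in\mathrm{dom}\,J$:
\[\mathsf{Read}_\alpha\bigl(p;\,a,c.\,\mathsf{Read}_\beta(q;\,c',b.\ \mathsf{if}\ c=c'\ \mathsf{then}\ \mathsf{issue}_{J(\alpha,\beta)}(a,b)\ \mathsf{else}\ \mathsf{next};\,\mathsf{next});\,\mathsf{next}\bigr).\]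
\item $\mathsf{Head}$, for $\alpha\in\mathrm{dom}\,T$: $\ \mathsf{Read}_\alpha(p;\,a,b.\,\nu d.\,\mathsf{issue}_{\rho_\alpha}(a,d);\,\mathsf{next})$.
\item $\mathsf{Tail}$, for $\alpha\in\mathrm{dom}\,T$:
\[\mathsf{Read}_{\rho_\alpha}\bigl(p;\,a,d.\,\mathsf{Read}_\alpha(q;\,a',b.\ \mathsf{if}\ a=a'\ \mathsf{then}\ \mathsf{issue}_{T(\alpha)}(d,b)\ \mathsf{else}\ \mathsf{next};\,\mathsf{next});\,\mathsf{next}\bigr).\]
\end{itemize}
Let $B$ be the tree of conditionals on $e_1,e_2,e_3$ whose eight leaves are the seven roles and $Z_5$, and put
\[
H=\lambda e_1.\lambda e_2.\lambda e_3.\lambda p.\lambda q.\,B\;:\;\theta,\qquad M_{\mathcal R}=\nu\bar s.\,H .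
\]
The term $M_{\mathcal R}$ is closed, name-free and computable from $\mathcal R$.

\begin{theorem}\label{thm:reduction}
$M_{\mathcal R}\cong Z$ if and only if $\mathcal R$ is not solvable.
\end{theorem}

The two directions are Propositions~\ref{prop:distinguish} and~\ref{prop:equiv}.

\section{Solvable systems: a context that plays the game}\label{sec:distinguish}

A token $\mathsf{tok}_\alpha(r,a,b)$ with names $r,a,b$ is \emph{clean} if $r,a,b\notin\mathrm{Tag}\cup\{\mathsf{ok}\}$ and $r\ne a,b$.

\begin{lemma}\label{lem:clean}
Let $V=\mathsf{tok}_\alpha(r_0,a_0,b_0)$ be clean. Then the evaluation of $\mathsf{Read}_\alpha(V;a,b.M;E)$ continues with $M[a_0/a,b_0/b]$, and for $\beta\ne\alpha$ the evaluation of $\mathsf{Read}_\beta(V;a,b.M;E)$ continues with $E$.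
\end{lemma}

\begin{proof}
Step 1 returns $r_0$, which is not $\mathsf{top}$. In $\mathsf{Read}_\alpha$ the next five calls return $\mathsf{ok},a_0,r_0,b_0,r_0$, and the tests of steps 3 and 5 pass because $a_0,b_0$ are not tags and differ from $r_0$. In $\mathsf{Read}_\beta$ the tag $\mathsf{chk}_\beta$ matches no branch of $V$, so step 2 returns a fresh name, which is not $\mathsf{ok}$.
\end{proof}

\begin{proposition}\label{prop:distinguish}
If $\mathcal R$ is solvable, then $M_{\mathcal R}\not\cong Z$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:game}(i) there is a play that adds edges $\eta_1,\dots,\eta_k$ in this order, some $\eta_j$ being the goal edge. For a variable $h:\theta$ and a role $X$, let $h_X$ be $h$ applied to the three booleans that select $X$. If $\eta_i$ is added by the move $X$, let $Q_i:\tau$ be $h_X\,Z_5\,Z_5$ if the move requires no edge, $h_X\,y_l\,Z_5$ if it requires the edge $\eta_l$, and $h_X\,y_l\,y_m$ if it requires $\eta_l$ and $\eta_m$, in the order of Definition~\ref{def:game}. Let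
\[
C=\bigl(\lambda h.\ \mathsf{let}\ y_1=Q_1\ \mathsf{in}\ \cdots\ \mathsf{let}\ y_k=Q_k\ \mathsf{in}\ \nu n.\nu m.\,(h_{\mathsf{Goal}}\ y_j\ Z_5\ n\ m)=n\bigr)[-].
\]
In Example~\ref{ex:game} the terms $Q_i$ are $h_{\mathsf{Init}}Z_5Z_5$, $h_{\mathsf{Head}}\,y_1Z_5$, $h_{\mathsf{Tail}}\,y_2\,y_1$ and $h_{\mathsf{Join}}\,y_2\,y_3$.

In $C[Z]$ the term $h_{\mathsf{Goal}}\,y_j\,Z_5$ evaluates to $Z_5$, so a fresh name is compared with $n$ and the result is $\mathrm{false}$.

In $C[M_{\mathcal R}]$ the secret names are allocated once and $h$ is bound to $H$. The new nodes of a play may be renamed, so we let the node introduced by a $\mathsf{Head}$ move be the name $d$ that the corresponding call allocates. We claim that each $y_i$ is bound to a clean token $\mathsf{tok}_\alpha(r_i,a,b)$, where $\eta_i$ is $a\xrightarrow{\alpha}b$. Assume this for all indices below $i$. For $\mathsf{Init}$ the role issues the token at once. For the other moves, Lemma~\ref{lem:clean} shows that an attempt whose labels differ from those of the argument tokens continues with $\mathsf{next}$. Exactly one attempt has the right labels; for $\mathsf{Tail}$, the label of the first argument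 already determines the attempt, as the letters $\rho_\alpha$ are distinct. In that attempt the reads succeed, the test $c=c'$ or $a=a'$ succeeds because the two edges share that node, and the token for $\eta_i$ is issued. It is clean: its nodes are $\mathsf{beg}$, $\mathsf{end}$ or names allocated after the secrets, and its root is allocated last. Hence $y_j$ is bound to a clean token $\mathsf{tok}_{\alpha_1}(r_j,\mathsf{beg},\mathsf{end})$, the term $h_{\mathsf{Goal}}\,y_j\,Z_5$ evaluates to $W$, and the result is $\mathrm{true}$.
\end{proof}

\section{Tokens cannot be forged}\label{sec:scope}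

Throughout this section the secret names $\bar s$ are fixed. We prove that whatever function the attacker supplies, a successful read returns an edge for which a token was issued before. As in Example~\ref{ex:secret}, the tool is a bound on the names that a single call of the attacker's function can return.

A \emph{record} is a tuple $\varphi=(\alpha;r,a,b)$ with $\alpha\in\Sigma$ and names $r,a,b$, its \emph{root}, \emph{source} and \emph{target}; put $\mathsf{tok}_\varphi=\mathsf{tok}_\alpha(r,a,b)$. For a finite set $\Phi$ of records, $\mathrm{names}(\Phi)$ is the set of names occurring in them and $\mathrm{Hid}(\Phi)=\bar s\cup\mathrm{names}(\Phi)$ is the set of \emph{hidden} names. Since the attacker may apply $H$ and tokens to some of their arguments only, we name the partial applications. For booleans $e_1,\dots,e_j$ with $0\le j\le3$, $H_{e_1\dots e_j}$ is the abstraction that $H$ yields after these arguments. For $\bar e=(e_1,e_2,e_3)$ and closed values $V,V':\tau$, let $B_{\bar e,V,V'}$ be $B$ with $\bar e,V,V'$ substituted for its five free variables, and let $H_{\bar e,V}$ be the abstraction $\lambda q.(\cdots)$ that $H_{\bar e}$ yields after $V$,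 so that applying $H_{\bar e,V}$ to $V'$ evaluates $B_{\bar e,V,V'}$. For a name $n$, $\mathsf{tok}_{\varphi,n}$ is the abstraction $\lambda z.(\cdots)$ that $\mathsf{tok}_\varphi$ yields after $n$.

\subsection*{The output of a call to $H$}

While the attacker's function is being questioned, it holds a secret and may call $H$ with arguments that use this secret. Nothing is known about the success of reads in such an inner call. All we need is the shape of the output, which holds for arbitrary arguments.

\begin{lemma}\label{lem:shape}
Let $V,V':\tau$ be closed values. If $N\vdash B_{\bar e,V,V'}\Downarrow_{N'}U$, then $U$ is $Z_5$, $W$, or $\mathsf{tok}_\beta(r,a,b)$ with $\beta\in\Sigma$, $r\in N'$ and $a,b\in N\cup N'$.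
\end{lemma}

\begin{proof}
Consider the class of terms of type $\tau$ given by
\[
D::=Z_5\mid W\mid\mathsf{issue}_\beta(a,b)\mid\nu d.D\mid\mathsf{if}\ G\ \mathsf{then}\ D\ \mathsf{else}\ D\mid\mathsf{let}\ y=G\ \mathsf{in}\ D,
\]
where $a,b$ are names or variables, and $G$ is an arbitrary term, of type $\mathrm{Bool}$ in a conditional and of type $\mathrm{Name}$ in a let. The term $B$ is in the class, and its free variables occur only within the subterms $G$; so $B_{\bar e,V,V'}$ is in the class. Substituting a name for a variable keeps a term in the class and does not change its height with respect to this grammar. We prove the claim for all closed $D$ in the class by induction on this height. The terms $Z_5$ and $W$ are values. The term $\mathsf{issue}_\beta(a,b)$, being closed, has names $a,b$ in use and allocates the root. In the other three cases the last premise of the derivation evaluates, over a set $N\cup N_1$ with $N_1\subseteq N'$, the body of $\nu d.D$, a branch of the conditional, or $D[n/y]$ for the name $n$ returned by $G$; the induction hypothesis applies to it.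
\end{proof}

\subsection*{The attacker's terms and knowledge}

An attacker's term consists of its own code, which mentions only names it knows, with copies of $H$ and of tokens plugged in as black boxes.

\begin{definition}\label{def:T}
For a finite set $K$ of names and a finite set $\Phi$ of records, define by simultaneous induction:
\begin{itemize}
\item $\mathcal T(K,\Phi)$ is the set of terms $P[\sigma]$, where $P$ is a typed term with $\mathrm{fn}(P)\subseteq K$ and $\sigma$ is a finite type-respecting map from variables to $\mathrm{Sp}(K,\Phi)$;
\item $\mathrm{Sp}(K,\Phi)$, the set of \emph{special values}, consists of the closed values $H_{e_1\dots e_j}$ ($0\le j\le3$); $H_{\bar e,V}$ with $V\in\mathcal T(K,\Phi)$ a closed value of type $\tau$; $\mathsf{tok}_\varphi$ with $\varphi\in\Phi$; and $\mathsf{tok}_{\varphi,n}$ with $\varphi\in\Phi$ and $n\in K$.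
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:T}
\begin{itemize}
\item[(T1)] $\mathcal T(K,\Phi)$ and $\mathrm{Sp}(K,\Phi)$ grow with $K$ and $\Phi$, and the free names of their elements lie in $K\cup\mathrm{Hid}(\Phi)$.
\item[(T2)] If $Q,M\in\mathcal T(K,\Phi)$ and $M$ is closed, then $Q[M/y]\in\mathcal T(K,\Phi)$.
\item[(T3)] A closed value in $\mathcal T(K,\Phi)$ is a boolean, a name in $K$, an abstraction $\lambda y.Q$ with $Q\in\mathcal T(K,\Phi)$, or an element of $\mathrm{Sp}(K,\Phi)$.
\end{itemize}
\end{lemma}

\begin{proof}
(T1) follows by induction on the definition. For (T2) let $Q=P[\sigma]$ and $M=P'[\sigma']$. As $M$ is closed, we may restrict $\sigma'$ to the free variables of $P'$, which all lie in its domain. Renaming the variables in the two domains, we may assume that $y\notin\mathrm{dom}\,\sigma$ and that $\mathrm{dom}\,\sigma'$ is disjoint from $\mathrm{dom}\,\sigma$ and from the variables of $P$. Since $\sigma$ and $\sigma'$ take closed values, $Q[M/y]=(P[P'/y])[\sigma\cup\sigma']$, and $\mathrm{fn}(P[P'/y])\subseteq K$. For (T3) let the value be $P[\sigma]$. If $P$ is a variable, it lies in $\mathrm{dom}\,\sigma$ and the value is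 special. Otherwise substitution preserves the outermost construct of $P$, so $P$ is a boolean, a name in $K$, or $\lambda y.P_1$ with $y\notin\mathrm{dom}\,\sigma$ after renaming, and then $Q=P_1[\sigma]$.
\end{proof}

If the attacker knows a tag, tokens answer some of its questions with further secrets. The set $K$ must already contain these answers. Say that $K$ is \emph{closed under $\Phi$} if for every $(\alpha;r,a,b)\in\Phi$:
\[
\begin{array}{llll}
\text{(C1)} & \mathsf{top}\in K\text{ implies }r\in K; & \text{(C2)} & \mathsf{chk}_\alpha,r\in K\text{ implies }\mathsf{ok}\in K;\\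
\text{(C3)} & \mathsf{src},r\in K\text{ implies }a\in K; & \text{(C4)} & \mathsf{tgt},r\in K\text{ implies }b\in K;\\
\text{(C5)} & \mathsf{bsrc},a\in K\text{ implies }r\in K; & \text{(C6)} & \mathsf{btgt},b\in K\text{ implies }r\in K.
\end{array}
\]
These are the six informative branches of a token. Closedness accounts for the tokens in $\Phi$, but not for tokens issued during the call. For instance, $K=\{\mathsf{top},\mathsf{src}\}$ is closed under $\Phi=\emptyset$, yet if $\bar e$ selects $\mathsf{Init}$, the term
\[
\mathsf{let}\ y=H_{\bar e}\,Z_5\,Z_5\ \mathsf{in}\ y\ \mathsf{src}\ (y\ \mathsf{top}\ \mathsf{top})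
\]
of $\mathcal T(K,\emptyset)$ returns the secret $\mathsf{beg}$. The leak needs a tag that reveals the new root together with a tag that uses it. So let
\[
\mathrm{Rev}=\{\mathsf{top},\mathsf{bsrc},\mathsf{btgt}\},\qquad\mathrm{Use}=\{\mathsf{src},\mathsf{tgt}\}\cup\{\mathsf{chk}_\alpha\mid\alpha\in\Sigma\},
\]
and call $K$ \emph{safe} if $K\cap\mathrm{Rev}=\emptyset$ or $K\cap\mathrm{Use}=\emptyset$. A set containing at most one tag is safe. A triple $(K,\Phi,N)$ of finite sets is \emph{admissible} if $K$ is safe and closed under $\Phi$, and $N\supseteq K\cup\mathrm{Hid}(\Phi)$. We note one fact: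
\begin{itemize}
\item[(A)] If $(K,\Phi,N)$ is admissible and $n\notin N$, then $(K\cup\{n\},\Phi,N\cup\{n\})$ is admissible.
\end{itemize}
Indeed, $n$ is not a tag, and the hypotheses of (C1)--(C6) concern names in $\mathrm{Hid}(\Phi)$ only, so they hold for $K\cup\{n\}$ exactly when they hold for $K$. Enlarging $N$ also preserves admissibility.

\begin{lemma}[Scope lemma]\label{lem:scope}
Let $(K,\Phi,N)$ be admissible, let $M\in\mathcal T(K,\Phi)$ be closed, and let $N\vdash M\Downarrow_{N'}V$. Then there are $K'$ and $\Phi'$ with $K\subseteq K'\subseteq K\cup N'$ and $\Phi\subseteq\Phi'$ such that $(K',\Phi',N\cup N')$ is admissible and $V\in\mathcal T(K',\Phi')$. In particular, if $V$ is a name, then $V\in K\cup N'$.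
\end{lemma}

\begin{proof}
The last sentence follows from (T3). We induct on the derivation. Write $M=P[\sigma]$ as in Definition~\ref{def:T} and distinguish cases according to $P$. The statement can be applied to successive premises: after a premise that allocates $N_1$ and yields $K_1,\Phi_1$, the triple $(K_1,\Phi_1,N\cup N_1)$ is admissible and, by (T1), the terms still to be used lie in $\mathcal T(K_1,\Phi_1)$.

\emph{$P$ is a variable, a name, a boolean or an abstraction.} Then $M$ is a value; take $K'=K$, $\Phi'=\Phi$.

\emph{$P$ is a conditional or an equality test.} Apply the induction hypothesis to the two premises in turn. In the first case $V$ is the value of the second premise; in the second it is a boolean.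

\emph{$P=\nu n.P_1$.} The allocated name lies outside $N$, hence by (T1) it is free neither in $P$ nor in the values of $\sigma$, and we may take it to be $n$. The premise evaluates $P_1[\sigma]\in\mathcal T(K\cup\{n\},\Phi)$ over $N\cup\{n\}$. Use (A) and the induction hypothesis.

\emph{$P=P_1P_2$.} Let the three premises allocate $N_1,N_2,N_3$, let $V_1,V_2$ be the values of the first two, and put $N_{12}=N\cup N_1\cup N_2$. Two uses of the induction hypothesis give an admissible $(K_2,\Phi_2,N_{12})$ with $K\subseteq K_2\subseteq K\cup N_1\cup N_2$, $\Phi\subseteq\Phi_2$ and $V_1,V_2\in\mathcal T(K_2,\Phi_2)$. By (T3), $V_1$ falls under one of the following cases.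
\begin{itemize}
\item $V_1=\lambda y.Q$ with $Q\in\mathcal T(K_2,\Phi_2)$. Then $Q[V_2/y]\in\mathcal T(K_2,\Phi_2)$ by (T2), and the induction hypothesis applies to the third premise.
\item $V_1=H_{e_1\dots e_j}$ or $V_1=\mathsf{tok}_\varphi$. Then $V$ is the next partial application and $N_3=\emptyset$. It lies in $\mathrm{Sp}(K_2,\Phi_2)$, because $V_2$ is a boolean if $j<3$, a closed value of type $\tau$ in $\mathcal T(K_2,\Phi_2)$ if $j=3$, and a name in $K_2$, by (T3), in the case of a token.
\item $V_1=\mathsf{tok}_{\varphi,n}$ with $\varphi\in\Phi_2$ and $n\in K_2$. Then $V_2$ is a name in $K_2$. If evaluation ends in an informative branch, $V\in K_2$ by the matching condition among (C1)--(C6). Otherwise $V$ is a name outside $N_{12}$ with $N_3=\{V\}$, and we take $K'=K_2\cup\{V\}$ and use (A).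
\item $V_1=H_{\bar e,V'}$. We use nothing about the third premise except Lemma~\ref{lem:shape}. If $V$ is $Z_5$ or $W$, it is closed and name-free, and we keep $K_2,\Phi_2$. Otherwise $V=\mathsf{tok}_\varphi$ for a record $\varphi=(\beta;r,a,b)$ with $r\in N_3$ and $a,b\in N_{12}\cup N_3$. Put $\Phi'=\Phi_2\cup\{\varphi\}$, so that $V$ is special and $\mathrm{Hid}(\Phi')\subseteq N\cup N'$. Here safety is used. If $K_2\cap\mathrm{Use}=\emptyset$, knowing the root is harmless: put $K'=K_2\cup\{r\}$. It is safe and closed under $\Phi_2$ by (A); for $\varphi$, conditions (C1), (C5), (C6) hold since $r\in K'$, and (C2)--(C4) are vacuous since $K'\cap\mathrm{Use}=\emptyset$. If $K_2\cap\mathrm{Rev}=\emptyset$, the root cannot be obtained: put $K'=K_2$. For $\varphi$, conditions (C1), (C5), (C6) are vacuous since $K'\cap\mathrm{Rev}=\emptyset$, and (C2)--(C4) are vacuous since $r\notin N_{12}\supseteq K'$. \qedhere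
\end{itemize}
\end{proof}

\subsection*{Reading returns a genuine record}

The \emph{graph of $\Phi$} has an edge $a\xrightarrow{\alpha}b$ for each $(\alpha;r,a,b)\in\Phi$, with the secret names $\mathsf{beg},\mathsf{end}$ as distinguished nodes. Let $\mathrm{nodes}(\Phi)$ be its set of nodes and $\mathrm{roots}(\Phi)$ the set of roots. Call $\Phi$ \emph{separated} if distinct records of $\Phi$ have distinct roots and the three sets $\mathrm{roots}(\Phi)$, $\mathrm{nodes}(\Phi)$, $\mathrm{Tag}\cup\{\mathsf{ok}\}$, whose union is $\mathrm{Hid}(\Phi)$, are pairwise disjoint.

\begin{lemma}[Unforgeability]\label{lem:read}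
Let $\Phi$ be separated, $K_0\cap\mathrm{Hid}(\Phi)=\emptyset$ and $N\supseteq K_0\cup\mathrm{Hid}(\Phi)$, and let $V\in\mathcal T(K_0,\Phi)$ be a closed value of type $\tau$. If $N\vdash\mathsf{Read}_\alpha(V;a,b.M;E)\Downarrow_{N'}U$, then $N'=N_1\uplus N_2$ where either $N\cup N_1\vdash E\Downarrow_{N_2}U$, or $N\cup N_1\vdash M[a_0/a,b_0/b]\Downarrow_{N_2}U$ for some record $(\alpha;r,a_0,b_0)\in\Phi$.
\end{lemma}

\begin{proof}
If some step fails, the first alternative holds. Suppose that no step fails, and let $r,a,b$ now denote the names bound in steps 1, 3, 5. Let $F_i$ be the set of names allocated in steps $1,\dots,i$, with $F_0=\emptyset$; these sets are disjoint from $N$, hence from $\mathrm{Hid}(\Phi)$. Step $i$ evaluates $V$ applied to two names over $N\cup F_{i-1}$. We exhibit a set $K_i$ with $K_0\subseteq K_i\subseteq N\cup F_{i-1}$ that contains the two arguments, contains exactly one tag, and is closed under $\Phi$. Then $(K_i,\Phi,N\cup F_{i-1})$ is admissible and the applied term lies in $\mathcal T(K_i,\Phi)$, so by Lemma~\ref{lem:scope} the answer lies in $K_i\cup F_i$. Each step starts again from $V\in\mathcal T(K_0,\Phi)$ and the same $\Phi$: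 this is where the absence of memory enters. With a single tag in $K_i$, only the closure condition that mentions this tag needs checking.

\emph{Step 1.} Let $K_1=K_0\cup\{\mathsf{top}\}\cup\mathrm{roots}(\Phi)$; (C1) holds. As $r\ne\mathsf{top}$, we get $r\in K_0\cup\mathrm{roots}(\Phi)\cup F_1$. So $r$ is not a tag, not $\mathsf{ok}$ and not a node.

\emph{Step 2.} Let $K_2=K_0\cup\{\mathsf{chk}_\alpha,r\}$, with $\mathsf{ok}$ added if $r$ is the root of a record labeled $\alpha$. No root other than $r$ lies in $K_2$, so (C2) holds. The answer is $\mathsf{ok}$, which lies neither in $K_0\cup F_2$ nor in $\{\mathsf{chk}_\alpha,r\}$. So $\mathsf{ok}$ was added: there is a record $(\alpha;r,a_0,b_0)\in\Phi$, and it is the only record with root $r$.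

\emph{Step 3.} Let $K_3=K_0\cup\{\mathsf{src},r,a_0\}$. Its only root is $r$, since $a_0$ is a node, so (C3) holds. As $a\ne\mathsf{src}$ and $a\ne r$, we get $a\in K_0\cup\{a_0\}\cup F_3$. So $a$ is neither a tag nor a root.

\emph{Step 4.} Let $K_4$ consist of $K_0$, $\mathsf{bsrc}$, $a$, and the roots of all records with source $a$. No node other than $a$ lies in $K_4$, so (C5) holds. The answer is $r$. It is hidden, so $r\notin K_0\cup F_4$; also $r\ne\mathsf{bsrc}$ and $r\ne a$. Hence $r$ is the root of a record with source $a$, and $a=a_0$ by uniqueness.

\emph{Step 5.} Let $K_5=K_0\cup\{\mathsf{tgt},r,b_0\}$. Its only root is $r$, so (C4) holds. As $b\ne\mathsf{tgt}$ and $b\neq r$, we get $b\in K_0\cup\{b_0\}\cup F_5$, and $b$ is neither a tag nor a root.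

\emph{Step 6.} Let $K_6$ consist of $K_0$, $\mathsf{btgt}$, $b$, and the roots of all records with target $b$. No node other than $b$ lies in $K_6$, so (C6) holds. The answer $r$ is not in $K_0\cup F_6\cup\{\mathsf{btgt},b\}$, so it is the root of a record with target $b$, and $b=b_0$.

Evaluation continues with $M[a_0/a,b_0/b]$ over $N\cup F_6$.
\end{proof}

Tokens issued during the six calls play no part in the conclusion: the record found belongs to the set $\Phi$ given at the start. Consequently a call of $H$ by an attacker who knows no hidden name is a move of the edge game.

\begin{lemma}\label{lem:move}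
Let $\Phi,K_0,N$ be as in Lemma~\ref{lem:read}, let $V,V'\in\mathcal T(K_0,\Phi)$ be closed values of type $\tau$, and let $N\vdash B_{\bar e,V,V'}\Downarrow_{N'}U$. Then one of the following holds.
\begin{itemize}
\item[(a)] $U=Z_5$.
\item[(b)] $U=W$, and the graph of $\Phi$ contains the goal edge.
\item[(c)] $U=\mathsf{tok}_\beta(r,a,b)$ with $r\in N'$, and $a\xrightarrow{\beta}b$ is the edge added by a move on the graph of $\Phi$; if the move is $\mathsf{Head}$, then its new node $b$ lies in $N'\setminus\{r\}$.
\end{itemize}
\end{lemma}

\begin{proof}
The conditionals on $\bar e$ select a leaf without allocating names. The leaf $Z_5$ gives (a) and $\mathsf{Init}$ gives (c). For $\mathsf{Goal}$, Lemma~\ref{lem:read} shows that $U=Z_5$, or the read returns the source and target of a record labeled $\alpha_1$; the two tests then give $Z_5$ unless these are $\mathsf{beg}$ and $\mathsf{end}$, which is (b). For a chain we induct on the number of remaining attempts, over any set of names in use that contains $N$; the hypotheses of Lemma~\ref{lem:read} persist when $N$ grows. With no attempt left, $U=Z_5$. Otherwise apply Lemma~\ref{lem:read} to the read of $V$ and,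 for $\mathsf{Join}$ and $\mathsf{Tail}$ if that read succeeds, to the read of $V'$. If a read fails or the final test $c=c'$ or $a=a'$ is false, evaluation continues with the rest of the chain. Otherwise the names returned by the reads are the endpoints of edges of the graph of $\Phi$ with the labels read, sharing the tested node. These are the edges required by the move of the same name, and the token issued has a newly allocated root and carries the edge added by that move. In $\mathsf{Head}$, the names $d$ and $r$ are allocated one after the other, so they are distinct elements of $N'$, and $d$ is not a node of $\Phi$.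
\end{proof}

\section{Unsolvable systems: simulation by $Z$}\label{sec:sim}

In this section $\mathcal R$ is not solvable. We evaluate $C[M_{\mathcal R}]$ and $C[Z]$ in lockstep. A context may evaluate $M_{\mathcal R}$ several times, and each evaluation allocates its own secrets and starts its own game.

An \emph{instance} $\iota$ is a choice $\bar s^\iota$ of pairwise distinct secret names together with a finite set $\Phi^\iota$ of records. We write $H^\iota$, $\mathsf{tok}^\iota$, $\mathcal T^\iota$, $\mathrm{Sp}^\iota$ and $\mathrm{Hid}(\iota)=\bar s^\iota\cup\mathrm{names}(\Phi^\iota)$ for the notions of the previous sections relative to $\iota$. A \emph{world} $\mathcal W$ is a finite set of instances with pairwise disjoint sets $\mathrm{Hid}(\iota)$, such that each $\Phi^\iota$ is separated and has a consistent graph. Put $\mathrm{Hid}(\mathcal W)=\bigcup_{\iota\in\mathcal W}\mathrm{Hid}(\iota)$, and write $\mathcal W\le\mathcal W'$ if $\mathcal W'$ arises from $\mathcal W$ by adding records to instances and adding instances. A \emph{position} is a triple $(\mathcal W,K,N)$ of a world and finite sets of names with $K\cap\mathrm{Hid}(\mathcal W)=\emptyset$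 and $N\supseteq K\cup\mathrm{Hid}(\mathcal W)$. Here $N$ will be the set of names in use on the left, and $K$ the set of names in use on the right, which are the names the context knows.

\begin{definition}\label{def:rel}
Let $\mathcal W$ be a world and $K$ a finite set with $K\cap\mathrm{Hid}(\mathcal W)=\emptyset$. Define inductively $M\triangleright M^\circ$ (with respect to $\mathcal W,K$) to hold if $M=P[\sigma]$ and $M^\circ=P[\sigma^\circ]$, where $P$ is a typed term with $\mathrm{fn}(P)\subseteq K$, the finite maps $\sigma,\sigma^\circ$ have the same domain, and each $(\sigma(y),\sigma^\circ(y))$ has the type of $y$ and is one of the following \emph{basic pairs}, with $\iota\in\mathcal W$: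
\begin{itemize}
\item $(M_{\mathcal R},Z)$;
\item $(H^\iota_{e_1\dots e_j},Z_j)$ with $0\le j\le3$;
\item $(H^\iota_{\bar e,V},Z_4)$ with $V$ a closed value of type $\tau$ and $V\triangleright V^\circ$ for some $V^\circ$;
\item $(\mathsf{tok}^\iota_\varphi,Z_5)$ with $\varphi\in\Phi^\iota$;
\item $(\mathsf{tok}^\iota_{\varphi,n},Z_6)$ with $\varphi\in\Phi^\iota$ and $n\in K$.
\end{itemize}
\end{definition}

All components of basic pairs are closed terms of function type, and the second components are name-free values.

\begin{lemma}\label{lem:rel}
Let $\triangleright$ be taken with respect to $\mathcal W,K$.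
\begin{itemize}
\item[(R1)] If $M\triangleright M^\circ$, then $\mathrm{fn}(M^\circ)\subseteq K$; the free names of $M$, and of first components of basic pairs, lie in $K\cup\mathrm{Hid}(\mathcal W)$; and $M\triangleright M^\circ$ holds with respect to $\mathcal W',K'$ whenever $\mathcal W\le\mathcal W'$, $K\subseteq K'$ and $K'\cap\mathrm{Hid}(\mathcal W')=\emptyset$.
\item[(R2)] If $Q\triangleright Q^\circ$ and $M\triangleright M^\circ$ with $M,M^\circ$ closed, then $Q[M/y]\triangleright Q^\circ[M^\circ/y]$.
\item[(R3)] If $V\triangleright V^\circ$ and $V$ is a closed value, then $V^\circ$ is a closed value, and $V=V^\circ$ is a boolean, or $V=V^\circ$ is a name in $K$, or $V=\lambda y.Q$ and $V^\circ=\lambda y.Q^\circ$ with $Q\triangleright Q^\circ$, or $(V,V^\circ)$ is a basic pair other than $(M_{\mathcal R},Z)$.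
\item[(R4)] For $\iota\in\mathcal W$ put $K^\iota=K\cup\bigcup_{\kappa\in\mathcal W,\,\kappa\ne\iota}\mathrm{Hid}(\kappa)$. Then $K^\iota\cap\mathrm{Hid}(\iota)=\emptyset$, and $M\triangleright M^\circ$ implies $M\in\mathcal T^\iota(K^\iota,\Phi^\iota)$.
\end{itemize}
\end{lemma}

Property (R4) links this section to the previous one: from the viewpoint of one instance, everything that belongs to other instances is just attacker's code.

\begin{proof}
(R1) follows by induction on the definition. For (R2), let the relations be witnessed by $P,\sigma,\sigma^\circ$ and $P',\sigma',\sigma'^\circ$, with variables renamed as in the proof of (T2); then $P[P'/y]$, $\sigma\cup\sigma'$ and $\sigma^\circ\cup\sigma'^\circ$ witness the conclusion. For (R3), inspect $P$ as in (T3); if $P$ is a variable, the pair is basic, and it is not $(M_{\mathcal R},Z)$ because $M_{\mathcal R}$ is not a value.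

For (R4), the disjointness holds because $K\cap\mathrm{Hid}(\mathcal W)=\emptyset$ and the sets $\mathrm{Hid}(\kappa)$ are pairwise disjoint. For the rest we induct on the definition of $\triangleright$. Write $\mathcal T$ for $\mathcal T^\iota(K^\iota,\Phi^\iota)$, and note that every typed term with free names in $K^\iota$ lies in $\mathcal T$, as does every element of $\mathrm{Sp}^\iota(K^\iota,\Phi^\iota)$. Let $M=P[\sigma]$. Then $P\in\mathcal T$, so by repeated use of (T2) it suffices to show $\sigma(y)\in\mathcal T$ for each $y$. The term $M_{\mathcal R}$ is name-free. For $\kappa\ne\iota$, the terms $H^\kappa_{e_1\dots e_j}$, $\mathsf{tok}^\kappa_\varphi$ and $\mathsf{tok}^\kappa_{\varphi,n}$ have their free names in $\mathrm{Hid}(\kappa)\cup K\subseteq K^\iota$; and $H^\kappa_{\bar e,V}=Q[V/p]$ for a term $Q$ with $\mathrm{fn}(Q)\subseteq\bar s^\kappa\subseteq K^\iota$, where $V\in\mathcal T$ by induction, so (T2) applies. The values belonging to $\iota$ itself lie in $\mathrm{Sp}^\iota(K^\iota,\Phi^\iota)$, in the case of $H^\iota_{\bar e,V}$ because $V\in\mathcal T$ by induction.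
\end{proof}

\begin{lemma}[Simulation]\label{lem:sim}
Let $(\mathcal W,K,N)$ be a position, let $M\triangleright M^\circ$ with respect to $\mathcal W,K$ with $M$ closed, and let $N\vdash M\Downarrow_{N'}V$. Then there are $N''\subseteq N'$, a world $\mathcal W'\ge\mathcal W$ and a value $V^\circ$ such that $(\mathcal W',K\cup N'',N\cup N')$ is a position,
\[
K\vdash M^\circ\Downarrow_{N''}V^\circ,\qquad\text{and}\qquad V\triangleright V^\circ\ \text{ with respect to }\mathcal W',K\cup N''.
\]
\end{lemma}

\begin{proof}
We induct on the derivation, with $M=P[\sigma]$, $M^\circ=P[\sigma^\circ]$ and cases according to $P$. After a premise that allocates $N_1$ and yields $N_1'',\mathcal W_1$, the triple $(\mathcal W_1,K\cup N_1'',N\cup N_1)$ is a position and related terms stay related by (R1). So the statement applies to successive premises. The sets $N_i''\subseteq N_i$ so obtained are pairwise disjoint and disjoint from $K\subseteq N$, so the derivations on the right fit together.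

\emph{$P$ is a variable $y$ with $\sigma(y)=M_{\mathcal R}$.} Then $N'$ consists of the allocated secrets and $V=H^\iota$ for the instance $\iota$ with these secrets and $\Phi^\iota=\emptyset$. The empty set is separated, its graph is consistent by Lemma~\ref{lem:game}(ii), and $\mathrm{Hid}(\iota)=N'$ is disjoint from $N\supseteq K\cup\mathrm{Hid}(\mathcal W)$. Take $\mathcal W'=\mathcal W\cup\{\iota\}$, $N''=\emptyset$ and $V^\circ=Z=Z_0$.

\emph{$P$ is any other variable, a name, a boolean or an abstraction.} Both sides are values; take $N''=\emptyset$ and $\mathcal W'=\mathcal W$.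

\emph{$P$ is a conditional.} By the induction hypothesis and (R3), both guards give the same boolean. Apply the induction hypothesis to the selected branches.

\emph{$P$ is an equality test.} By two uses of the induction hypothesis and (R3), the right side compares the same two names as the left side, so both return the same boolean.

\emph{$P=\nu n.P_1$.} The name allocated on the left lies outside $N$, so by (R1) it is free neither in $P$ nor in the values of $\sigma$, and we may take it to be $n$. Then $(\mathcal W,K\cup\{n\},N\cup\{n\})$ is a position and $P_1[\sigma]\triangleright P_1[\sigma^\circ]$ with respect to $\mathcal W,K\cup\{n\}$. Let the right side allocate the same $n\notin K$ and apply the induction hypothesis.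

\emph{$P=P_1P_2$.} Let the premises on the left allocate $N_1,N_2,N_3$, and put $N_{12}=N\cup N_1\cup N_2$. Two uses of the induction hypothesis give a position $(\mathcal W_2,K_2,N_{12})$ with $K_2=K\cup N_1''\cup N_2''$, and values $V_1\triangleright V_1^\circ$ and $V_2\triangleright V_2^\circ$ of the function and argument parts, related with respect to $\mathcal W_2,K_2$. It remains to match the third premise. By (R3), the pair $(V_1,V_1^\circ)$ falls under one of the following cases.
\begin{itemize}
\item $V_1=\lambda y.Q$, $V_1^\circ=\lambda y.Q^\circ$ and $Q\triangleright Q^\circ$. Then $Q[V_2/y]\triangleright Q^\circ[V_2^\circ/y]$ by (R2), and the induction hypothesis applies.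
\item $(H^\iota_{e_1\dots e_j},Z_j)$ or $(\mathsf{tok}^\iota_\varphi,Z_5)$. Neither side allocates, and the results are the next partial applications. They form a basic pair, because $V_2$ is a boolean if $j<3$, a closed value of type $\tau$ with $V_2\triangleright V_2^\circ$ if $j=3$, and a name in $K_2$, by (R3), in the case of a token.
\item $(\mathsf{tok}^\iota_{\varphi,n},Z_6)$ with $n\in K_2$. As $K_2\cap\mathrm{Hid}(\mathcal W_2)=\emptyset$, the name $n$ is not a tag of $\iota$, so the left side reaches the last branch and returns a name $m\notin N_{12}$, with $N_3=\{m\}$. The right side evaluates $\mathsf{new}$ and may allocate the same $m\notin K_2$. Take $N_3''=\{m\}$ and $\mathcal W'=\mathcal W_2$; then $m\triangleright m$ with respect to $\mathcal W_2,K_2\cup\{m\}$.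
\item $(H^\iota_{\bar e,V'},Z_4)$. The right side returns $Z_5$ without allocating, so $N_3''=\emptyset$, and we need $\mathcal W'\ge\mathcal W_2$ such that $(\mathcal W',K_2,N_{12}\cup N_3)$ is a position and $V\triangleright Z_5$. By (R4), $V'$ and $V_2$ lie in $\mathcal T^\iota(K_2^\iota,\Phi^\iota)$ and $K_2^\iota\cap\mathrm{Hid}(\iota)=\emptyset$; also $K_2^\iota\cup\mathrm{Hid}(\iota)\subseteq N_{12}$. So Lemma~\ref{lem:move} applies to the third premise. In case (a), $Z_5\triangleright Z_5$, and we take $\mathcal W'=\mathcal W_2$. Case (b) is excluded by Lemma~\ref{lem:game}(iii), since the graph of $\Phi^\iota$ is consistent and $\mathcal R$ is not solvable; this is the only use of that hypothesis. In case (c), let $\mathcal W'$ arise from $\mathcal W_2$ by adding the record $\varphi=(\beta;r,a,b)$ to $\Phi^\iota$. The new graph is consistent by Lemma~\ref{lem:game}(ii). The only new hidden names are the root $r$ and, for $\mathsf{Head}$, the node $b\ne r$. They lie in $N_3$, hence outside $N_{12}\supseteq K_2\cup\mathrm{Hid}(\mathcal W_2)$. Therefore $\Phi^\iota\cup\{\varphi\}$ is separated, the hidden sets remain pairwise disjoint and disjoint from $K_2$,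 and $\mathrm{Hid}(\mathcal W')\subseteq N_{12}\cup N_3$. Finally $(V,Z_5)=(\mathsf{tok}^\iota_\varphi,Z_5)$ is a basic pair. \qedhere
\end{itemize}
\end{proof}

\begin{proposition}\label{prop:equiv}
If $\mathcal R$ is not solvable, then $M_{\mathcal R}\cong Z$.
\end{proposition}

\begin{proof}
Let $S$ be a finite set of names and $C$ a context with $S;\emptyset\vdash C[M_{\mathcal R}]:\mathrm{Bool}$ and $S;\emptyset\vdash C[Z]:\mathrm{Bool}$. Let $y$ be a variable of type $\theta$ not occurring in $C$, and $P=C[y]$. The terms $M_{\mathcal R}$ and $Z$ have no free variables or names, so filling the hole captures nothing, and $C[M_{\mathcal R}]=P[M_{\mathcal R}/y]$, $C[Z]=P[Z/y]$. The term $P$ is typed, because $\theta$ is the only type of $Z$, and $\mathrm{fn}(P)\subseteq S$. Thus $C[M_{\mathcal R}]\triangleright C[Z]$ in the position $(\emptyset,S,S)$. By Lemma~\ref{lem:eval}, $C[M_{\mathcal R}]$ evaluates over $S$ to a unique boolean $b$. By Lemma~\ref{lem:sim} and (R3), $C[Z]$ evaluates over $S$ to $b$ as well, and by Lemma~\ref{lem:eval} to no other boolean. So one term evaluates to $\mathrm{true}$ if and only if the other does.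
\end{proof}

Propositions~\ref{prop:distinguish} and~\ref{prop:equiv} prove Theorem~\ref{thm:reduction}.

\section{Undecidability and exact complexity}\label{sec:final}

\begin{proof}[Proof of Theorems~\ref{thm:undec} and~\ref{thm:complete}]
Let $X=\{M\mid\emptyset;\emptyset\vdash M:\theta,\ M\cong Z\}$. Compose three computable maps: the reduction of the halting problem to the word problem for semigroups recalled in Section~\ref{sec:game}, the map of Lemma~\ref{lem:system} from instances of the word problem to systems, and $\mathcal R\mapsto M_{\mathcal R}$. An instance of the halting problem is positive if and only if the system $\mathcal R$ obtained from it is solvable, which by Theorem~\ref{thm:reduction} holds if and only if $M_{\mathcal R}\notin X$. So the complement of the halting problem many-one reduces to $X$, and $X$ reduces to $\cong$ by $M\mapsto(\emptyset,\theta,M,Z)$. Hence neither $X$ nor $\cong$ is decidable, which is Theorem~\ref{thm:undec}, and both are $\Pi^0_1$-hard.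

It remains to see that inequivalence is recursively enumerable. By Lemma~\ref{lem:eval}, $M_1\not\cong M_2$ holds if and only if there is a context $C$ such that $C[M_1]$ and $C[M_2]$ have type $\mathrm{Bool}$ over $S$ and evaluate to different booleans. Contexts can be enumerated and typability is decidable. The boolean result of a closed term of type $\mathrm{Bool}$ is computable: search through all derivations until one is found, which happens by Lemma~\ref{lem:eval}(i), and read off the result, which does not depend on the derivation by Lemma~\ref{lem:eval}(ii). So $\cong$ is $\Pi^0_1$, and so is $X$, which reduces to it. This proves Theorem~\ref{thm:complete}.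
\end{proof}

\begin{thebibliography}{9}

\bibitem{Markov} Markov, 1947.

\bibitem{Post} Post, 1947.

\bibitem{source} {\raggedright \emph{Program Equivalence In A Simple Language With State},
\texttt{https://\allowbreak b79f6a97-a-62cb3a1a-s-sites.\allowbreak googlegroups.com/\allowbreak site/\allowbreak babissbanias/\allowbreak papers/\allowbreak Comlan\_12.pdf?\allowbreak attachauth=\allowbreak ANoY7cpPjVZR4CbfJVIXW\_kk\_\allowbreak YgvN1RBggi2evtOvUmmCTQHZC0nSV9Ce\allowbreak A58N5mThEaF5JJnJHmHBUD739p6FKsbF8o\_\allowbreak sRl\_5tLFfhZd9xKFE7LwYWWky9Ku5zLb9\allowbreak qcikvl9Ch338vNVmB4heZCZm5HNX4nA9tzn\allowbreak EyPWF\_yBepMmV89WuZVnSiLpXDhV9l3Pml7\allowbreak xNpRITdfHJ6rLLo9wSXUcARMvvot9uxqfDgZO-\allowbreak JOAQJGI05A-64E\%3D\&\allowbreak attredirects=0}\par}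

\end{thebibliography}
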